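\title{Brieskorn--Pham polynomials maximize the dimension of the Yau algebra}

\begin{abstract}
The Yau algebra of an isolated hypersurface singularity is the Lie algebra of derivations of its Tjurina algebra. We prove a conjecture of Yau and Zuo: among weighted homogeneous polynomials of degree $1$ for the weights $(1/a_1,\dots,1/a_n)$ with an isolated singularity, $x_1^{a_1}+\dots+x_n^{a_n}$ has a Yau algebra of largest dimension. The proof has two parts. For a zero-dimensional complete intersection $f_1=\dots=f_n=0$ of length $\mu$, the space of derivations has dimension at most $(n-\gamma)\mu$ whenever $(\max_i|f_i|)^{-2t}$ is integrable near the origin for all $0<t<\gamma$. For weighted homogeneous $f_i$ of degree $c_i/a_i$ with $\gcd(c_i,a_i)=1$, one may take $\gamma=\sum_i 1/c_i$; this follows from Nadel vanishing on projective space and a count of the poles of a Hilbert series.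
\end{abstract}

\section{Introduction}

Let $S=\mathbb C[x_1,\dots,x_n]$. For $f\in S$ let $J_f=(\partial f/\partial x_1,\dots,\partial f/\partial x_n)$ be the Jacobian ideal and $T(f)=S/(f,J_f)$ the Tjurina algebra. We say that $f$ has an \emph{isolated singularity at $0$} if $0$ is an isolated point of the singular locus $\{f=0,\ \nabla f=0\}$ of the hypersurface $\{f=0\}$. The \emph{Yau algebra} of such an $f$ is the Lie algebra
\[
L(f)=\operatorname{Der}_{\mathbb C}(T(f))
\]
of $\mathbb C$-linear derivations. Its elements are the infinitesimal symmetries of the singular locus with its scheme structure.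

Let $w=(w_1,\dots,w_n)$ be positive rational weights and $d>0$. A polynomial $f$ is \emph{$w$-homogeneous of degree $d$} if every monomial $x_1^{m_1}\cdots x_n^{m_n}$ occurring in it has $\sum_i w_im_i=d$. The Euler relation $d\,f=\sum_i w_ix_i\,\partial f/\partial x_i$ then gives $f\in J_f$, so $T(f)$ is the Milnor algebra $S/J_f$.

Fix integers $a_1,\dots,a_n\ge2$ and the weights $w_i=1/a_i$. The Brieskorn--Pham polynomial $F=x_1^{a_1}+\dots+x_n^{a_n}$ is $w$-homogeneous of degree $1$. A conjecture of Yau and Zuo, stated in \cite{Problem}, asserts that $\dim L(g)\le\dim L(F)$ for every $w$-homogeneous polynomial $g$ of degree $1$ with an isolated singularity at $0$. We prove it.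

\begin{theorem}\label{thm:yau}
Let $a_1,\dots,a_n\ge2$ be integers, $w_i=1/a_i$, and let $g$ be $w$-homogeneous of degree $1$ with an isolated singularity at $0$. Then
\[
\dim L(g)\le\sum_{i=1}^n(a_i-2)\prod_{j\ne i}(a_j-1)=\dim L(F).
\]
\end{theorem}

The Milnor algebras of all such $g$ have the same dimension $\mu=\prod_i(a_i-1)$, so the question is which of these algebras of equal size has the most symmetries. A derivation is a vector field $\sum_j u_j\,\partial/\partial x_j$ with coefficients in $S/J_g$ that preserves $J_g$, and $L(g)$ is the kernel of the Hessian matrix of $g$ acting on $(S/J_g)^n$ (Lemma~\ref{lem:kernel}). The Hessian of $F$ is diagonal, and its $i$-th entry, a multiple of $x_i^{a_i-2}$, has rank only $\mu/(a_i-1)$ on $S/J_F$. One expects that mixing the variables raises the rank of the Hessian, and it can: $\dim L(x^4+y^4)=12$ while $\dim L(x^4+4xy^3)=11$ (Example~\ref{ex:quartic}). Semicontinuity does not prove the expectation, because $F$ need not be a degeneration of $g$ (Remark~\ref{rem:semi}).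

Instead we compare $g$ with $F$ through an analytic invariant of the Jacobian ideal. For a tuple $f=(f_1,\dots,f_n)$ of functions write $\|f\|=\max_i|f_i|$; integrals are taken with respect to Lebesgue measure $dV$. The supremum of the $t$ for which $\|f\|^{-2t}$ is integrable near $0$ measures how fast the $f_i$ vanish simultaneously: the slower they vanish, the larger it is. Our first result bounds the derivations of an arbitrary zero-dimensional complete intersection in terms of it. Let $\mathcal O=\mathbb C\{x_1,\dots,x_n\}$ be the ring of convergent power series and $\mathfrak m_0$ its maximal ideal.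

\begin{theorem}\label{thm:general}
Let $f_1,\dots,f_n\in\mathfrak m_0$ generate an ideal $I\subset\mathcal O$ with $\mu=\dim_{\mathbb C}\mathcal O/I<\infty$. Let $\gamma>0$ be such that $\|f\|^{-2t}$ is integrable near $0$ for every $0<t<\gamma$. Then
\[
\dim\operatorname{Der}_{\mathbb C}(\mathcal O/I)\le(n-\gamma)\,\mu .
\]
\end{theorem}

The right side of Theorem~\ref{thm:yau} equals $\bigl(n-\sum_i\frac1{a_i-1}\bigr)\mu$. So it is enough to show that $\|\nabla g\|^{-2t}$ is integrable near $0$ for $t<\sum_i\frac1{a_i-1}$. This uses only the degrees of the partial derivatives of $g$, not the fact that they form a gradient.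

\begin{theorem}\label{thm:wh}
Let $w_i=1/a_i$ with integers $a_i\ge1$. Let $f_1,\dots,f_n\in S$ be $w$-homogeneous of degrees $d_i=c_i/a_i$, where $c_i\ge1$ are integers with $\gcd(c_i,a_i)=1$, and suppose that their only common zero is $0$. Put $A=S/(f_1,\dots,f_n)$. Then $\|f\|^{-2t}$ is integrable near $0$ for all $0<t<\sum_i1/c_i$, and
\[
\dim\operatorname{Der}_{\mathbb C}(A)\le\sum_{i=1}^n(c_i-1)\prod_{j\ne i}c_j ,
\]
with equality for $f_i=x_i^{c_i}$.
\end{theorem}

Section~\ref{sec:der} deduces Theorem~\ref{thm:yau} from Theorem~\ref{thm:wh}, and Section~\ref{sec:disc} proves Theorem~\ref{thm:general}. Section~\ref{sec:pot} reduces Theorem~\ref{thm:wh} to an inductive integrability statement on $\mathbb C^n\setminus0$, which is proved by hand for $n=2$ in Section~\ref{sec:two} and in general in Sections~\ref{sec:van}--\ref{sec:ind}.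

\section{Derivations and the Jacobian matrix}\label{sec:der}

If $I\subset S$ is an ideal whose zero set is $\{0\}$, then $I$ contains a power $\mathfrak m^r$ of $\mathfrak m=(x_1,\dots,x_n)$ by the Nullstellensatz, and $S/\mathfrak m^r=\mathcal O/\mathfrak m_0^r$ gives $S/I=\mathcal O/I\mathcal O$. Statements about $\mathcal O/I$ therefore apply to such quotients of $S$.

\begin{lemma}\label{lem:kernel}
Let $I=(f_1,\dots,f_n)\subset\mathcal O$ with $A=\mathcal O/I$ of finite dimension, and let $Df=(\partial f_i/\partial x_j)$ be the Jacobian matrix. Then $\operatorname{Der}_{\mathbb C}(A)\cong\ker(Df\colon A^n\to A^n)$ as vector spaces.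
\end{lemma}

\begin{proof}
Derivations of $A$ correspond to derivations $\delta\colon\mathcal O\to A$ with $\delta(I)=0$. Choose $r$ with $\mathfrak m_0^rA=0$, let $\delta\colon\mathcal O\to A$ be a derivation and put $u_j=\delta(x_j)$. The derivations $\delta$ and $G\mapsto\sum_ju_j\,\partial G/\partial x_j$ agree on polynomials, and by the Leibniz rule both send $\mathfrak m_0^{r+1}$ into $\mathfrak m_0^rA=0$. Since $\mathcal O=S+\mathfrak m_0^{r+1}$, they are equal. Thus derivations $\mathcal O\to A$ correspond to vectors $u\in A^n$. As $\delta(Gf_i)=G\,\delta(f_i)$ in $A$, the condition $\delta(I)=0$ says $\delta(f_i)=0$ for all $i$, that is, $Df\cdot u=0$.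
\end{proof}

\begin{example}\label{ex:monomial}
Let $f_i=x_i^{c_i}$, so that $A=\bigotimes_j\mathbb C[x_j]/(x_j^{c_j})$ has dimension $\mu=\prod_jc_j$. The matrix $Df$ is diagonal with entries $c_ix_i^{c_i-1}$. Multiplication by $x_i^{c_i-1}$ has rank $1$ on $\mathbb C[x_i]/(x_i^{c_i})$, hence rank $\mu/c_i$ on $A$. Therefore
\[
\dim\operatorname{Der}_{\mathbb C}(A)=\sum_i\Bigl(\mu-\frac{\mu}{c_i}\Bigr)=\sum_i(c_i-1)\prod_{j\ne i}c_j .
\]
This is the equality statement of Theorem~\ref{thm:wh}.
\end{example}

\begin{example}\label{ex:quartic}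
Let $w=(\frac14,\frac14)$. Example~\ref{ex:monomial} with $c_1=c_2=3$ gives $\dim L(x^4+y^4)=12$. For $g=x^4+4xy^3$ we have $J_g=(x^3+y^3,\,xy^2)$. The graded pieces of $A=S/J_g$ have dimensions $1,2,3,2,1$: $A_3$ has basis $x^2y,\ y^3$, and $A_4$ is spanned by $y^4=-x^3y$, with $x^4=x^2y^2=xy^3=0$. The image of the Jacobian matrix of $(x^3+y^3,xy^2)$ is generated by its columns $v_1=(3x^2,y^2)$ and $v_2=(3y^2,2xy)$. It has dimension $2$ in degree $2$. In degree $3$ it is spanned by
\[
xv_1=(-3y^3,0),\quad yv_1=(3x^2y,y^3),\quad xv_2=(0,2x^2y),\quad yv_2=(3y^3,0),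
\]
and has dimension $3$. In degree $4$ it contains $xyv_1=(-3y^4,0)$ and $y^2v_1=(0,y^4)$, so it has dimension $2$. The rank is $7$ and $\dim L(g)=18-7=11$.
\end{example}

\begin{remark}\label{rem:semi}
As $g$ varies in Theorem~\ref{thm:yau}, the graded pieces of $S/J_g$ have constant dimension (see \eqref{eq:koszul} below), so they form vector bundles over the space of such $g$, and the rank of the Hessian can only drop in a limit. Hence $\dim L(g)\le\dim L(F)$ if $F$ is a limit of coordinate changes of $g$. This fails for the quartics of Example~\ref{ex:quartic}: the four roots of $x^4+4xy^3$ in $\mathbb P^1$ have cross-ratio $e^{\pm i\pi/3}$ in every order, a property preserved by linear changes of coordinates and by limits with distinct roots, while the roots of $x^4+y^4$ have cross-ratio $-1$ in a suitable order.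
\end{remark}

\begin{proof}[Proof of Theorem~\ref{thm:yau} from Theorem~\ref{thm:wh}]
By the Euler relation the singular locus of $\{g=0\}$ is $Z=\{\nabla g=0\}$. It is stable under the maps $x_i\mapsto\lambda^{w_i}x_i$, $\lambda>0$, which move every point toward $0$ as $\lambda\to0$. A nonzero point of $Z$ would thus give nonzero points of $Z$ arbitrarily close to $0$, so $Z=\{0\}$. The derivative $\partial g/\partial x_i$ is $w$-homogeneous of degree $1-1/a_i=(a_i-1)/a_i$, and $\gcd(a_i-1,a_i)=1$. Theorem~\ref{thm:wh} with $c_i=a_i-1\ge1$ bounds the dimension of $L(g)=\operatorname{Der}_{\mathbb C}(S/J_g)$ as claimed. Since $J_F=(x_1^{a_1-1},\dots,x_n^{a_n-1})$, the bound equals $\dim L(F)$ by Example~\ref{ex:monomial}.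
\end{proof}

\section{The discriminant: proof of Theorem~\ref{thm:general}}\label{sec:disc}

The dimension of $\ker(Df|A^n)$ concerns the single fiber $f^{-1}(0)$, whereas integrability concerns a whole neighborhood of $0$. To connect them we let $Df$ act on all nearby fibers $f^{-1}(s)$ at once and take its determinant $\Delta(s)$. A large kernel at $s=0$ forces $\Delta$ to vanish to high order. On the other hand $f$ pushes Lebesgue measure forward to a measure whose density is at least $\mu|\Delta|^{-2/\mu}$, so high vanishing of $\Delta$ concentrates mass near $s=0$ and destroys integrability.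

\begin{example}
Let $n=1$ and $f=x^\mu$. Then $\mathcal O$ is free over $\mathbb C\{s\}$, $s=x^\mu$, with basis $1,x,\dots,x^{\mu-1}$. Multiplication by $f'=\mu x^{\mu-1}$ sends $1\mapsto\mu x^{\mu-1}$ and $x^j\mapsto\mu s\,x^{j-1}$ for $j\ge1$. At $s=0$ its kernel has dimension $\mu-1$, and $\Delta=\pm\mu^\mu s^{\mu-1}$ vanishes to order $\mu-1$. Finally $|x|^{-2\mu t}$ is integrable exactly for $t<1/\mu$, and $(1-1/\mu)\mu=\mu-1$. Both inequalities proved below are equalities.
\end{example}

Let $A=\mathcal O/I$, $h=\det Df$, and $N=\dim\ker(Df|A^n)$, which is $\dim\operatorname{Der}_{\mathbb C}(A)$ by Lemma~\ref{lem:kernel}. Fix $0<t<\gamma$.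

\subsection*{A finite flat representative}
Since $I\supset\mathfrak m_0^r$ for some $r$, the origin is an isolated zero of $f$. Choose an open ball $B$ around $0$ such that $f$ is holomorphic near $\overline B$, has no zero in $\overline B\setminus0$, and $\|f\|^{-2t}$ is integrable on $B$. Let $Q=\{s\in\mathbb C^n:\|s\|<\eta\}$ with $0<\eta\le\min_{\partial B}\|f\|$, and let $U=B\cap f^{-1}(Q)$. For compact $K\subset Q$ the set $\overline B\cap f^{-1}(K)$ is compact and misses $\partial B$, so $f\colon U\to Q$ is proper. Its fibers are compact analytic subsets of $\mathbb C^n$, hence finite. For a proper holomorphic map with finite fibers, the direct image $\mathcal F=f_*\mathcal O_U$ is a coherent sheaf with stalks $\mathcal F_s=\bigoplus_{x\in f^{-1}(s)}\mathcal O_{U,x}$.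

In particular $\mathcal F_0=\mathcal O$ is a finite module over $R=\mathbb C\{s_1,\dots,s_n\}$, with $s_i$ acting as $f_i$. The $f_i$ form a system of parameters of the Cohen--Macaulay ring $\mathcal O$, hence a regular sequence, so $\mathcal O$ has depth $n$ over the regular local ring $R$ of dimension $n$. By the Auslander--Buchsbaum formula $\mathcal O$ is free over $R$, of rank $\dim\mathcal O/I=\mu$. After decreasing $\eta$, the coherent sheaf $\mathcal F$ is free of rank $\mu$ on $Q$. Its fiber at $s\in Q$ is the algebra
\[
A_s=\bigoplus_{x\in f^{-1}(s)}A_{s,x},\qquad A_{s,x}=\mathcal O_{U,x}/(f_1-s_1,\dots,f_n-s_n),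
\]
so $\sum_x\mu_x=\mu$ with $\mu_x=\dim A_{s,x}$, and $A_0=A$.

\subsection*{The function $\Delta$}
The matrix $Df$ is an endomorphism of the free $\mathcal O_Q$-module $\mathcal F^n$. Let $\Theta(s)$ be its $n\mu\times n\mu$ matrix of holomorphic functions in some basis, and $\Delta=\det\Theta$. Then $\Theta(s)$ represents $Df$ on $A_s^n$. Filter $A_{s,x}$ by the powers of its maximal ideal $\mathfrak p$. On $(\mathfrak p^k/\mathfrak p^{k+1})^n$ the matrix $Df$ acts through its value $Df(x)$, with determinant $h(x)^{\dim\mathfrak p^k/\mathfrak p^{k+1}}$. Multiplying over $k$ and $x$ gives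
\begin{equation}\label{eq:delta}
\Delta(s)=\prod_{x\in f^{-1}(s)}h(x)^{\mu_x}.
\end{equation}
Thus $Q^\circ=\{\Delta\ne0\}$ is the set of regular values of $f$, and its complement is a null set by Sard's theorem. In particular the germ of $\Delta$ at $0$ is nonzero. It equals $\det_R(Df|\mathcal O^n)$, so its order of vanishing $e$ at $0$ does not depend on $t$ or on the choices made.

\subsection*{The inequality $N\le e$}
The matrix $\Theta(0)$ has corank $N$, so there is an invertible constant matrix $C$ such that $N$ rows of $C\Theta(0)$ are zero. The entries of these rows of $C\Theta(s)$ vanish at $s=0$, and each term in the expansion of $\det(C\Theta)=\det C\cdot\Delta$ contains one entry from each of them. Hence $e\ge N$.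

\subsection*{The inequality $e\le(n-\gamma)\mu$}
Over $Q^\circ$ the map $f$ is a proper local biholomorphism, so all $\mu_x$ equal $1$ and $f$ is a covering with $\mu$ sheets. Its real Jacobian determinant is $|h|^2$. Change of variables, the inequality of arithmetic and geometric means, and \eqref{eq:delta} give
\begin{align*}
\infty>\int_{f^{-1}(Q^\circ)}\|f\|^{-2t}\,dV&=\int_{Q^\circ}\|s\|^{-2t}\sum_{x\in f^{-1}(s)}|h(x)|^{-2}\,dV(s)\\
&\ge\mu\int_{Q^\circ}\|s\|^{-2t}\,|\Delta(s)|^{-2/\mu}\,dV(s).
\end{align*}
Near $0$ we have $|\Delta(s)|\le C'\|s\|^e$, so $\|s\|^{-2(t+e/\mu)}$ is integrable near $0\in\mathbb C^n$. The integral of $\|s\|^{-2b}$ over $\{2^{-l-1}\le\|s\|<2^{-l}\}$ is a positive constant times $2^{2l(b-n)}$, so integrability forces $b<n$. Thus $t+e/\mu<n$. Letting $t\to\gamma$ gives $e\le(n-\gamma)\mu$, and Theorem~\ref{thm:general} follows. \qed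

\section{Potentials that imitate the coordinates}\label{sec:pot}

From now on we assume the hypotheses of Theorem~\ref{thm:wh}. It is convenient to clear denominators. Let $\ell$ be a common multiple of $a_1,\dots,a_n$, put
\[
k_i=\ell/a_i,\qquad D_i=k_ic_i=\ell d_i,\qquad \kappa=k_1+\dots+k_n,
\]
and grade $S$ by $\deg x_i=k_i$. Then $f_i$ is homogeneous of degree $D_i$, and every $x_i^{a_i}$ has degree $\ell$. For $\lambda\in\mathbb C^*$ write $\lambda\cdot x=(\lambda^{k_1}x_1,\dots,\lambda^{k_n}x_n)$, so that $f_i(\lambda\cdot x)=\lambda^{D_i}f_i(x)$. No $f_i$ is zero, since fewer than $n$ polynomials vanishing at $0$ have a common zero set of positive dimension. Renumber the data $(x_i,a_i,c_i,f_i)$ simultaneously so that $D_1\ge\dots\ge D_n$.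

In the model case $f_i=x_i^{c_i}$ we have $|f_i|^{1/c_i}=|x_i|$, so $\|f\|^{\sum_i1/c_i}\ge\prod_i|x_i|$, and the integrability in Theorem~\ref{thm:wh} comes from that of $\prod_i|x_i|^{-2(1-\varepsilon)}$, which is seen one factor at a time. In general we want $n$ functions that scale like $\log|x_1|,\dots,\log|x_n|$ and can be added one at a time. Put
\[
\varphi_i=\max_{j\ge i}\frac1{D_j}\log|f_j|,\qquad\Phi_s=\sum_{i\ge s}k_i\varphi_i\quad(1\le s\le n),\qquad\Phi_{n+1}=0 .
\]
Then $\varphi_i(\lambda\cdot x)=\varphi_i(x)+\log|\lambda|$, so $k_i\varphi_i$ scales like $\log|x_i|$, and in the model case $k_i\varphi_i\ge\log|x_i|$. The maximum is taken so that the term $k_s\varphi_s$ added in passing from $\Phi_{s+1}$ to $\Phi_s$ equals $-\infty$ only on $\{f_s=\dots=f_n=0\}$, a set that meets $\{f_1=\dots=f_{s-1}=0\}$ only at $0$.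

\begin{proposition}\label{prop:int}
For $0<\varepsilon<1$, the function $e^{-2(1-\varepsilon)\Phi_1}$ is locally integrable on $\mathbb C^n\setminus0$ and integrable near $0$.
\end{proposition}

\begin{proof}[Proof of Theorem~\ref{thm:wh} from Proposition~\ref{prop:int}]
Let $\psi=\log\|f\|$, which is negative near $0$. For $j\ge i$ we have $1/D_j\ge1/D_i$, so near $0$
\[
\frac1{D_j}\log|f_j|\le\frac{\psi}{D_j}\le\frac{\psi}{D_i}.
\]
Hence $\varphi_i\le\psi/D_i$ and $\Phi_1\le\gamma\psi$ with $\gamma=\sum_ik_i/D_i=\sum_i1/c_i$. It follows that $\|f\|^{-2(1-\varepsilon)\gamma}\le e^{-2(1-\varepsilon)\Phi_1}$ is integrable near $0$ for every $0<\varepsilon<1$, which is the first assertion. This is the only place where the ordering of the $D_i$ is used.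

The $f_i$ form a homogeneous system of parameters of the polynomial ring $S$, hence a regular sequence, and the Koszul resolution gives the Hilbert series
\begin{equation}\label{eq:koszul}
\sum_m\dim A_m\,\tau^m=\prod_i\frac{1-\tau^{D_i}}{1-\tau^{k_i}} .
\end{equation}
Letting $\tau\to1$ yields $\mu=\dim A=\prod_iD_i/k_i=\prod_ic_i$. Theorem~\ref{thm:general} gives $\dim\operatorname{Der}_{\mathbb C}(A)\le\mu\sum_i(1-1/c_i)$, which is the stated bound, and equality is Example~\ref{ex:monomial}.
\end{proof}

Homogeneity takes care of the origin.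

\begin{lemma}\label{lem:scale}
If $e^{-2(1-\varepsilon)\Phi_1}$ is locally integrable on $\mathbb C^n\setminus0$, then it is integrable near $0$.
\end{lemma}

\begin{proof}
Let $\rho(x)=\max_i|x_i|^{1/k_i}$ and $\Sigma_l=\{2^{-l-1}\le\rho<2^{-l}\}$. The shell $\Sigma_0$ is relatively compact in $\mathbb C^n\setminus0$, so the integral over it is finite. For $\lambda>0$ we have $\rho(\lambda\cdot x)=\lambda\rho(x)$, $\Phi_1(\lambda\cdot x)=\Phi_1(x)+\kappa\log\lambda$ and $dV(\lambda\cdot x)=\lambda^{2\kappa}dV(x)$. With $\lambda=2^{-l}$, the integral over $\Sigma_l$ is $\lambda^{2\kappa-2(1-\varepsilon)\kappa}=2^{-2l\varepsilon\kappa}$ times the integral over $\Sigma_0$. The sum over $l\ge0$ converges because $\varepsilon>0$.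
\end{proof}

For $n=1$, $f_1$ is a constant times $x_1^{c_1}$, so $\Phi_1$ is $\log|x_1|$ plus a constant and Proposition~\ref{prop:int} holds. Let $n\ge2$ and fix $0<\varepsilon<1$. It remains to prove the case $s=1$ of the statement
\begin{equation}\tag{$\mathrm I_s$}
e^{-2(1-\varepsilon)\Phi_s}\ \text{is locally integrable on }\mathbb C^n\setminus0 .
\end{equation}
We prove $(\mathrm I_s)$ by descending induction on $s$, starting from the trivial $(\mathrm I_{n+1})$.

\section{Two variables}\label{sec:two}

Let $n=2$. The function $\varphi_1$ is locally bounded on $\mathbb C^2\setminus0$, since $f_1$ and $f_2$ have no common zero there, so $(\mathrm I_1)$ follows from $(\mathrm I_2)$. As $\Phi_2=\frac1{c_2}\log|f_2|$, statement $(\mathrm I_2)$ asks that $|f_2|^{-2(1-\varepsilon)/c_2}$ be locally integrable away from $0$.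

Let $b=\gcd(a_1,a_2)$, $p=a_1/b$, $q=a_2/b$. The exponent vectors of two monomials of the same degree differ by a multiple of $(p,-q)$. So $f_2$ is a monomial times a binary form in $x_1^p,x_2^q$, and
\[
f_2=\text{const}\cdot x_1^{\alpha_1}x_2^{\alpha_2}\prod_{\lambda\ne0}(x_1^p-\lambda x_2^q)^{m_\lambda},\qquad\frac{\alpha_1}{a_1}+\frac{\alpha_2}{a_2}+\frac1b\sum_\lambda m_\lambda=\frac{c_2}{a_2}.
\]
Away from $0$, the zero sets of the factors are smooth and pairwise disjoint, and each factor is a local coordinate along its zero set. So $(\mathrm I_2)$ holds once every multiplicity is at most $c_2$. The degree relation gives $\alpha_2\le c_2$ and $m_\lambda\le c_2b/a_2\le c_2$, but only $\alpha_1\le c_2a_1/a_2$. Here $f_1$ intervenes. If $\alpha_1>0$, then $f_2$ vanishes on the axis $x_1=0$, so $f_1$ does not, and $f_1$ contains a monomial $x_2^r$. Then $ra_1=c_1a_2$, and $\gcd(c_1,a_1)=1$ gives $a_1\mid a_2$. Hence $a_1\le a_2$ and $\alpha_1\le c_2$. This proves Proposition~\ref{prop:int} for $n=2$.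

For $n\ge3$ there is no such factorization, so we recast the argument. Consider the ideal $\mathfrak a$ spanned by the homogeneous $G\in S$ for which $|G|^2|f_2|^{-2(1-\varepsilon)/c_2}$ is locally integrable on $\mathbb C^2\setminus0$; we want $\mathfrak a=S$. Along a factor of multiplicity $m$, the condition on $G$ is to vanish to order at least $\lfloor(1-\varepsilon)m/c_2\rfloor$. So $\mathfrak a=(u)$, where $u$ is the product of the factors to these powers, and $\deg u\le(1-\varepsilon)D_2/c_2<k_2$. Let $P_M(\tau)$ be the Hilbert series of $M=S/\mathfrak a$. Then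
\[
(1-\tau^{k_1})P_M(\tau)=\frac{1-\tau^{\deg u}}{1-\tau^{k_2}}
\]
tends to $0$ as $\tau\to\infty$. On the other hand $M$ is supported on $\{f_2=0\}$, hence finite over $\mathbb C[f_1]$, and we shall see in Lemma~\ref{lem:hs} that this together with $\gcd(c_1,a_1)=1$ makes $(1-\tau^{k_1})P_M$ a polynomial. So it is zero and $M=0$. In general the bound on $\deg u$ is replaced by a vanishing theorem.

\begin{example}\label{ex:gcd}
Theorem~\ref{thm:wh} fails without coprimality. Let $a=(2,1)$, $f_1=x_2^2$ and $f_2=x_1^2$, so that $c_1=4$, $c_2=1$ and $\gcd(c_1,a_1)=2$. By Example~\ref{ex:monomial}, $\dim\operatorname{Der}_{\mathbb C}(A)=4$, whereas the bound would be $3\cdot1+0\cdot4=3$. Here $\alpha_1=2>c_2$. For $\varepsilon\le\frac12$ we have $\mathfrak a=(x_1)$, and with $\ell=2$, $k=(1,2)$ we get $(1-\tau)P_M=(1-\tau)/(1-\tau^2)=1/(1+\tau)$. It tends to $0$ at infinity, but has a pole at $\tau=-1$.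
\end{example}

\section{Vanishing for weighted homogeneous multiplier ideals}\label{sec:van}

\subsection*{Multiplier ideals}
A function $\chi\colon X\to[-\infty,\infty)$ on a complex manifold is \emph{plurisubharmonic} (psh) if it is upper semicontinuous and satisfies the sub-mean value inequality on holomorphic discs. The functions $\log|G|$ with $G$ holomorphic are psh, and finite maxima, positive linear combinations and pullbacks under holomorphic maps of psh functions are psh. On a connected manifold, a psh function $\chi\not\equiv-\infty$ is locally integrable, in particular finite almost everywhere. Its \emph{multiplier ideal sheaf} $\mathcal I(\chi)\subset\mathcal O_X$ consists of the germs $G$ such that $|G|^2e^{-2\chi}$ is locally integrable. It is coherent by a theorem of Nadel, and it does not change when a locally bounded function is added to $\chi$.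

A singular hermitian metric $\mathfrak h$ on a line bundle $\mathcal L$ assigns to each local frame $\sigma$ the norm $|\sigma|_{\mathfrak h}=e^{-\chi_\sigma}$; we require the weights $\chi_\sigma$ to be psh and $\not\equiv-\infty$. The sheaves $\mathcal I(\chi_\sigma)$ glue to $\mathcal I(\mathfrak h)$, and the currents $i\partial\bar\partial\chi_\sigma$ glue to the curvature current, up to a positive normalizing constant.

\begin{theorem}[Nadel vanishing \cite{Nadel,Demailly}]\label{thm:nadel}
Let $X$ be a projective manifold and $\mathcal L$ a line bundle with a singular hermitian metric $\mathfrak h$ with psh weights whose curvature current dominates a K\"ahler form. Then $H^q(X,K_X\otimes\mathcal L\otimes\mathcal I(\mathfrak h))=0$ for $q\ge1$.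
\end{theorem}

\subsection*{Local cohomology}
For a graded $S$-module $M$, the local cohomology $H^i_{\mathfrak m}(M)$ is the cohomology of the \v Cech complex of graded localizations
\[
0\to M\to\bigoplus_iM_{x_i}\to\bigoplus_{i<j}M_{x_ix_j}\to\dots\to M_{x_1\cdots x_n}\to0 .
\]
It vanishes for $i>n$, commutes with direct sums, and turns short exact sequences of graded modules into long exact sequences, degree by degree. For $M=S$,
\begin{equation}\label{eq:lcS}
H^i_{\mathfrak m}(S)=0\ \ (i\ne n),\qquad H^n_{\mathfrak m}(S)=\bigoplus_{b_1,\dots,b_n\ge1}\mathbb C\,x_1^{-b_1}\cdots x_n^{-b_n},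
\end{equation}
so $H^n_{\mathfrak m}(S)_m=0$ for $m>-\kappa$.

Let $\tilde S=\mathbb C[y_1,\dots,y_n]$ with the standard grading and $\mathfrak n=(y_1,\dots,y_n)$. For a graded $\tilde S$-module $E$ with associated sheaf $\mathcal E$ on $\mathbb P^{n-1}$, the degree $m$ part of the \v Cech complex with its first term $E$ removed is the \v Cech complex of $\mathcal E(m)$ for the standard affine cover. This gives an exact sequence and isomorphisms
\begin{gather}
0\to H^0_{\mathfrak n}(E)\to E\to\bigoplus_mH^0(\mathbb P^{n-1},\mathcal E(m))\to H^1_{\mathfrak n}(E)\to0,\label{eq:lc1}\\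
H^{q+1}_{\mathfrak n}(E)_m\cong H^q(\mathbb P^{n-1},\mathcal E(m))\qquad(q\ge1).\label{eq:lc2}
\end{gather}

\subsection*{The vanishing range}
The natural home of a weighted homogeneous function is a weighted projective space, which may be singular. To apply Theorem~\ref{thm:nadel} we pull back along $x_i=y_i^{k_i}$ to ordinary projective space, and then descend. Integrability is a condition on $n$-forms $G\,dx_1\wedge\dots\wedge dx_n$, so $G$ has to be pulled back together with the Jacobian factor.

\begin{proposition}\label{prop:van}
Let $n\ge2$, $\beta>0$, and let $\Psi\not\equiv-\infty$ be psh on $\mathbb C^n$ with $\Psi(\lambda\cdot x)=\Psi(x)+\beta\log|\lambda|$ for $\lambda\in\mathbb C^*$. Let $\mathfrak a\subset S$ be the ideal spanned by the homogeneous $G$ such that $|G|^2e^{-2\Psi}$ is locally integrable on $\mathbb C^n\setminus0$. Then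
\[
H^i_{\mathfrak m}(S/\mathfrak a)_m=0\qquad\text{for all $i$ and all }m>\beta-\kappa .
\]
\end{proposition}

\begin{proof}
Let $\pi\colon\mathbb C^n_y\to\mathbb C^n_x$ be given by $x_i=y_i^{k_i}$. It identifies $S$ with the graded subring $\mathbb C[y_1^{k_1},\dots,y_n^{k_n}]$ of $\tilde S$. The function $\tilde\Psi=\Psi\circ\pi$ is psh, $\not\equiv-\infty$, and $\tilde\Psi(\lambda y)=\tilde\Psi(y)+\beta\log|\lambda|$.

\emph{Step 1: an ideal sheaf on $\mathbb P^{n-1}$.} Identify the $l$-th standard chart with $\{y_l=1\}$. The restriction of $\tilde\Psi$ to it is psh and $\not\equiv-\infty$, since otherwise $\tilde\Psi\equiv-\infty$ on $\{y_l\ne0\}$ by homogeneity. On overlaps $\tilde\Psi(y/y_l)-\tilde\Psi(y/y_{l'})=\beta\log|y_{l'}/y_l|$ is locally bounded. So the multiplier ideals of these restrictions glue to a coherent ideal sheaf $\mathcal I$ on $\mathbb P^{n-1}$. By GAGA it is algebraic, and its algebraic and analytic cohomology agree. Let $\mathfrak b=\bigoplus_mH^0(\mathbb P^{n-1},\mathcal I(m))$, a homogeneous ideal of $\tilde S=\bigoplus_mH^0(\mathbb P^{n-1},\mathcal O(m))$;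 this last equality uses $n\ge2$.

On $\{y_1\ne0\}$ write $y=(y_1,y_1z)$ with $z\in\mathbb C^{n-1}$. This substitution has complex Jacobian $y_1^{n-1}$, so for $v\in\tilde S_m$,
\[
|v|^2e^{-2\tilde\Psi}\,dV(y)=|y_1|^{2(m-\beta+n-1)}\,dV(y_1)\cdot|v(1,z)|^2e^{-2\tilde\Psi(1,z)}\,dV(z),
\]
and the same formula holds with any $y_l$ in place of $y_1$. By Fubini's theorem,
\begin{equation}\label{eq:b}
v\in\mathfrak b\iff|v|^2e^{-2\tilde\Psi}\ \text{is locally integrable on }\mathbb C^n_y\setminus0 .
\end{equation}

\emph{Step 2: vanishing upstairs.} Let $m$ be an integer with $p=m+n>\beta$, and let $|y|$ be the Euclidean norm. The function $\chi=\tilde\Psi+(p-\beta)\log|y|$ is psh and satisfies $\chi(\lambda y)=\chi(y)+p\log|\lambda|$. A local section of $\mathcal O(p)$ is a function $v(y)$ homogeneous of degree $p$, and $|v(y)|e^{-\chi(y)}$ is invariant under scaling. This defines a singular metric on $\mathcal O(p)$ whose weight in the frame $y_l^p$ is the restriction of $\chi$ to $\{y_l=1\}$. In the chart coordinates $z$, this weight is a psh function plus $\frac{p-\beta}2\log(1+|z|^2)$,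 so the curvature dominates a positive multiple of the Fubini--Study form. The added term is locally bounded, so the multiplier ideal sheaf is $\mathcal I$. Since $K_{\mathbb P^{n-1}}=\mathcal O(-n)$, Theorem~\ref{thm:nadel} gives
\[
H^q(\mathbb P^{n-1},\mathcal I(m))=0\qquad(q\ge1,\ m+n>\beta).
\]
The sheaf associated with $\mathfrak b$ is $\mathcal I$, and the middle map of \eqref{eq:lc1} for $E=\mathfrak b$ is the identity, so $H^0_{\mathfrak n}(\mathfrak b)=H^1_{\mathfrak n}(\mathfrak b)=0$. Together with \eqref{eq:lc2},
\begin{equation}\label{eq:vanb}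
H^i_{\mathfrak n}(\mathfrak b)_m=0\qquad\text{for all $i$ and all }m>\beta-n .
\end{equation}

\emph{Step 3: $\mathfrak a$ is a direct summand of $\mathfrak b$.} For $G\in S_m$ put $G^\sharp=(G\circ\pi)\prod_iy_i^{k_i-1}\in\tilde S_{m+\kappa-n}$. The map $\pi$ has complex Jacobian $\prod_ik_iy_i^{k_i-1}$ and is a covering of degree $\prod_ik_i$ off the coordinate hyperplanes. So for compact $K\subset\mathbb C^n_x\setminus0$,
\[
\int_{\pi^{-1}(K)}|G^\sharp|^2e^{-2\tilde\Psi}\,dV=\frac{\prod_ik_i}{\prod_ik_i^2}\int_K|G|^2e^{-2\Psi}\,dV .
\]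
Since $\pi$ is proper and $\pi^{-1}(0)=\{0\}$, the sets $\pi^{-1}(K)$ are compact in $\mathbb C^n_y\setminus0$, and every compact subset of $\mathbb C^n_y\setminus0$ lies in one of them. By \eqref{eq:b}, $G\in\mathfrak a$ if and only if $G^\sharp\in\mathfrak b$.

Let $\Gamma$ be the group of maps $y_i\mapsto\zeta_iy_i$ with $\zeta_i^{k_i}=1$. It preserves $\tilde\Psi$, $dV$ and degrees, so $\mathfrak b$ is $\Gamma$-stable by \eqref{eq:b}. As $\Gamma$ fixes $S$, the decomposition $\mathfrak b=\bigoplus_\theta\mathfrak b_\theta$ into eigenspaces for the characters $\theta$ of $\Gamma$ is a decomposition of graded $S$-modules. For $\theta(\zeta)=\prod_i\zeta_i^{-1}$, the eigenspace $\tilde S_\theta$ is spanned by the monomials $y_1^{b_1}\cdots y_n^{b_n}$ with $b_i\equiv-1\pmod{k_i}$, so $\tilde S_\theta=S^\sharp$ and $\mathfrak b_\theta=\mathfrak b\cap S^\sharp=\mathfrak a^\sharp$. Thus $G\mapsto G^\sharp$ is an $S$-linear isomorphism of $\mathfrak a$ onto a direct summand of $\mathfrak b$ that raises degrees by $\kappa-n$.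

\emph{Step 4: descent.} Inverting $x_i=y_i^{k_i}$ in $\mathfrak b$ is the same as inverting $y_i$, so the \v Cech complexes computing $H^i_{\mathfrak m}(\mathfrak b)$ and $H^i_{\mathfrak n}(\mathfrak b)$ coincide. Hence $H^i_{\mathfrak m}(\mathfrak a)_m$ is a direct summand of $H^i_{\mathfrak n}(\mathfrak b)_{m+\kappa-n}$, which vanishes for $m>\beta-\kappa$ by \eqref{eq:vanb}. In that range $m>-\kappa$, so $H^i_{\mathfrak m}(S)_m=0$ by \eqref{eq:lcS}. The exact sequence $H^i_{\mathfrak m}(S)\to H^i_{\mathfrak m}(S/\mathfrak a)\to H^{i+1}_{\mathfrak m}(\mathfrak a)$ finishes the proof.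
\end{proof}

\section{Hilbert series}\label{sec:hs}

For a finitely generated graded $S$-module $M$ let $P_M(\tau)=\sum_m\dim M_m\,\tau^m$. By the Hilbert--Serre theorem, a finitely generated graded module in degrees $\ge0$ over a polynomial ring with generators of positive degrees $e_1,\dots,e_r$ has Hilbert series a polynomial divided by $\prod_j(1-\tau^{e_j})$. In particular $P_M$ is a rational function. A nonzero rational function has a Laurent expansion in $\tau^{-1}$ at $\tau=\infty$, whose highest exponent is its degree (the degree of the numerator minus that of the denominator). Local cohomology computes this expansion.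

\begin{lemma}\label{lem:inf}
Let $M$ be a finitely generated graded $S$-module. The spaces $H^i_{\mathfrak m}(M)_m$ are finite-dimensional and vanish for $m\gg0$, and the expansion of $P_M$ at $\infty$ is $\sum_m\sum_i(-1)^i\dim H^i_{\mathfrak m}(M)_m\,\tau^m$.
\end{lemma}

\begin{proof}
For $M=S$, by \eqref{eq:lcS} the series is the expansion in $\tau^{-1}$ of
\[
(-1)^n\prod_i\frac{\tau^{-k_i}}{1-\tau^{-k_i}}=\prod_i\frac1{1-\tau^{k_i}}=P_S(\tau).
\]
A shift of degrees multiplies both sides by the same power of $\tau$, so the lemma holds for free modules. In general we use induction on the length of a finite graded free resolution, which exists by Hilbert's syzygy theorem. Let $0\to M'\to E\to M\to0$ be exact with $E$ free and $M'$ of shorter resolution. In each degree the long exact sequence has finitely many terms. It gives finiteness and vanishing for $M$ from those for $M'$ and $E$, and shows that the alternating sum for $M$ is the one for $E$ minus the one for $M'$. Also $P_M=P_E-P_{M'}$.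
\end{proof}

The next lemma is the only place where $\gcd(c_j,a_j)=1$ and the form $1/a_i$ of the weights are used. Its point is that a module finite over $\mathbb C[f_1,\dots,f_{s-1}]$ has a Hilbert series with no more poles than that of $\mathbb C[x_1,\dots,x_{s-1}]$.

\begin{lemma}\label{lem:hs}
Let $1\le s\le n$, put $\kappa'=k_1+\dots+k_{s-1}$, let $\mathfrak a\subset S$ be a homogeneous ideal and $M=S/\mathfrak a$.
\begin{enumerate}
\item[(a)] If $M/(f_1,\dots,f_{s-1})M$ is finite-dimensional, then $\Pi(\tau)=P_M(\tau)\prod_{j<s}(1-\tau^{k_j})$ is a polynomial.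
\item[(b)] If moreover $H^i_{\mathfrak m}(M)_m=0$ for all $i$ and all $m\ge-\kappa'$, then $M=0$.
\end{enumerate}
For $s=1$, products over $j<s$ are $1$ and $\kappa'=0$.
\end{lemma}

\begin{proof}
(a) Regard $M$ as a graded module over $\mathbb C[z_1,\dots,z_{s-1}]$, with $z_j$ of degree $D_j>0$ acting as $f_j$. It is finitely generated. Indeed, let $M'$ be the submodule generated by homogeneous lifts of a basis of $M/(f_1,\dots,f_{s-1})M$. A homogeneous element outside $M'$ of least degree would be a combination of the lifts plus $\sum_jf_jv_j$ with $v_j$ homogeneous of smaller degree, hence $v_j\in M'$, a contradiction. The module $M$ is also finitely generated over $\mathbb C[x_1^{a_1},\dots,x_n^{a_n}]$, whose generators all have degree $\ell$. So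
\[
P_M=\frac{\text{polynomial}}{\prod_{j<s}(1-\tau^{D_j})}=\frac{\text{polynomial}}{(1-\tau^\ell)^n}.
\]
Let $\zeta\in\mathbb C$ be a pole of $P_M$. By the second form $\zeta^\ell=1$. By the first form, since each $1-\tau^{D_j}$ has simple roots, the order of the pole is at most the number of $j<s$ with $\zeta^{D_j}=1$. For such $j$ the number $\xi=\zeta^{k_j}$ satisfies $\xi^{a_j}=\zeta^\ell=1$ and $\xi^{c_j}=\zeta^{D_j}=1$, so $\xi=1$ because $\gcd(c_j,a_j)=1$. Hence $\prod_{j<s}(1-\tau^{k_j})$ vanishes at $\zeta$ to at least the order of the pole, and $\Pi$ has no pole in $\mathbb C$.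

(b) Suppose $M\ne0$. Then $P_M\ne0$, so $\Pi$ is a nonzero polynomial and $\deg\Pi\ge0$. By Lemma~\ref{lem:inf} and the hypothesis, only exponents $m<-\kappa'$ occur in the expansion of $P_M$ at $\infty$. So $\deg\Pi=\deg P_M+\kappa'<0$, a contradiction.
\end{proof}

\section{The inductive step}\label{sec:ind}

Let $n\ge2$ and $1\le s\le n$, and assume $(\mathrm I_{s+1})$. Each $\varphi_i$ is psh, and finite almost everywhere because $\varphi_i\ge\frac1{D_n}\log|f_n|$ with $f_n\ne0$. So $\Psi=(1-\varepsilon)\Phi_s$ is psh and $\not\equiv-\infty$, and it satisfies the hypothesis of Proposition~\ref{prop:van} with $\beta=(1-\varepsilon)(k_s+\dots+k_n)>0$. Let $\mathfrak a$ be the ideal defined there and $M=S/\mathfrak a$. Statement $(\mathrm I_s)$ says that $1\in\mathfrak a$, that is, $M=0$. We verify the two hypotheses of Lemma~\ref{lem:hs}.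

\emph{Vanishing.} With $\kappa'=k_1+\dots+k_{s-1}$,
\[
\beta-\kappa=-\kappa'-\varepsilon(k_s+\dots+k_n)<-\kappa' .
\]
So Proposition~\ref{prop:van} gives $H^i_{\mathfrak m}(M)_m=0$ for all $i$ and all $m\ge-\kappa'$. The value $m=-\kappa'$ is included because $\varepsilon>0$.

\emph{Finiteness.} Here the inductive hypothesis enters. Let $j\ge s$ and let $\nu\ge k_s/D_j$ be an integer. Since $\Phi_s=k_s\varphi_s+\Phi_{s+1}$ and $\varphi_s\ge\frac1{D_j}\log|f_j|$, we have almost everywhere
\[
|f_j^\nu|^2e^{-2\Psi}\le|f_j|^{2\nu-2(1-\varepsilon)k_s/D_j}\;e^{-2(1-\varepsilon)\Phi_{s+1}} .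
\]
The exponent of $|f_j|$ is positive, so the first factor is locally bounded, and the second is locally integrable on $\mathbb C^n\setminus0$ by $(\mathrm I_{s+1})$. Hence $f_j^\nu\in\mathfrak a$. For large $\nu$, the module $M/(f_1,\dots,f_{s-1})M$ is therefore a quotient of $S/(f_1,\dots,f_{s-1},f_s^\nu,\dots,f_n^\nu)$, which is finite-dimensional because the $f_i$ have no common zero other than $0$.

Lemma~\ref{lem:hs} gives $M=0$, so $(\mathrm I_s)$ holds. By induction $(\mathrm I_1)$ holds, and with Lemma~\ref{lem:scale} this proves Proposition~\ref{prop:int}. Theorem~\ref{thm:wh} follows by Section~\ref{sec:pot}, and Theorem~\ref{thm:yau} by Section~\ref{sec:der}. \qed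

\begin{thebibliography}{9}

\bibitem{Demailly}
Demailly, J. Differential Geom. \textbf{37} (1993).

\bibitem{Nadel}
Nadel, Ann. of Math. \textbf{132} (1990).

\bibitem{Problem}
\texttt{https://misrasoumyadeep.github.io/assets/files/PASCA20\_Duarte-2.pdf}

\end{thebibliography}
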